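\title{Lipschitz extension into Hilbert space and the Hilbert--Schmidt property of Lipschitz free spaces}

\begin{abstract}
A Banach space $Z$ is a Hilbert--Schmidt space exactly when every bounded linear operator from $Z$ to $\ell_2$ extends to every superspace of $Z$. It has been conjectured that, in the same way, the Lipschitz free space $\mathcal F(Z)$ is a Hilbert--Schmidt space exactly when every Lipschitz map from $Z$ to $\ell_2$ extends to every superspace with a uniform bound on the Lipschitz constant. We show that the Hilbert--Schmidt property of $\mathcal F(Z)$ implies the extension property and that the converse fails: $\ell_\infty$ has the extension property with constant $1$, but $\mathcal F(\ell_\infty)$ is not a Hilbert--Schmidt space. In fact $\mathcal F(Z)$ is never a Hilbert--Schmidt space when $\dim Z=\infty$. The main device is that translations of $Z$ turn one copy of $\ell_\infty^n$ in $\mathcal F(Z)$ into a complemented copy of $\ell_1^m(\ell_\infty^n)$, through which the identity of $\ell_2^n$ factors with constant of order $\sqrt{\log n}$.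
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All vector spaces are real. A \emph{superspace} of a Banach space $Z$ is a Banach space $W$ that contains $Z$ isometrically as a closed linear subspace. By the Hahn--Banach theorem, every bounded linear functional on $Z$ extends to every superspace. For operators with values in $\ell_2$ the corresponding statement depends on $Z$, and the spaces for which it holds have an intrinsic description.

An operator $u\colon H\to H'$ between Hilbert spaces is \emph{Hilbert--Schmidt} if $\|u\|_{HS}=(\sum_i\|ue_i\|^2)^{1/2}$ is finite, where $(e_i)$ is an orthonormal basis of $H$; the value does not depend on the basis. A Banach space $X$ is a \emph{Hilbert--Schmidt space} if $BA$ is a Hilbert--Schmidt operator whenever $A\colon H\to X$ and $B\colon X\to H'$ are bounded linear operators and $H,H'$ are Hilbert spaces. The condition says that Hilbert space cannot pass through $X$ without collapsing: it holds for finite-dimensional $X$, where $BA$ has finite rank, and it fails for $X=\ell_2$, because the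 identity of $\ell_2$ is not Hilbert--Schmidt. The following result is known.

\begin{theorem}[Linear case]\label{thm:linear}
For a Banach space $Z$ the following are equivalent:
\begin{enumerate}
\item[(i)] every bounded linear operator from $Z$ to $\ell_2$ extends to a bounded linear operator on every superspace of $Z$;
\item[(ii)] $Z$ is a Hilbert--Schmidt space.
\end{enumerate}
\end{theorem}

This paper concerns the Lipschitz analogue. From now on $Z$ is a nonzero Banach space; finite-dimensional $Z$ are allowed.

\begin{definition}\label{def:ext}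
The space $Z$ has the \emph{$\ell_2$-Lipschitz extension property} (briefly, the \emph{extension property}) with constant $C<\infty$ if for every superspace $W$ of $Z$ and every Lipschitz map $f\colon Z\to\ell_2$ there is a Lipschitz map $F\colon W\to\ell_2$ with $F|_Z=f$ and $\operatorname{Lip}(F)\le C\operatorname{Lip}(f)$.
\end{definition}

Lipschitz maps are linearized by the free space. For a metric space $(M,d)$ with base point $0$, let $\operatorname{Lip}_0(M)$ be the Banach space of real Lipschitz functions $\varphi$ on $M$ with $\varphi(0)=0$, normed by the Lipschitz constant. The \emph{Lipschitz free space} $\mathcal F(M)$ is the closed linear span in $\operatorname{Lip}_0(M)^*$ of the evaluation functionals $\delta_x(\varphi)=\varphi(x)$, $x\in M$. A Banach space has its origin as base point. The following conjecture is posed in~\cite{Cus}.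

\begin{quote}
\textbf{Conjecture.} The space $\mathcal F(Z)$ is a Hilbert--Schmidt space if and only if $Z$ has the $\ell_2$-Lipschitz extension property.
\end{quote}

There is a good reason to expect this. Lipschitz maps $f\colon Z\to\ell_2$ with $f(0)=0$ correspond isometrically to bounded operators $\hat f\colon\mathcal F(Z)\to\ell_2$, the space $\mathcal F(Z)$ is a subspace of $\mathcal F(W)$, and a Lipschitz extension of $f$ to $W$ is the same thing as a linear extension of $\hat f$ to $\mathcal F(W)$ (Section~\ref{sec:free}). So the conjecture looks like Theorem~\ref{thm:linear} applied to $\mathcal F(Z)$. The first examples agree with it: both sides hold for $Z=\mathbb R$ and both fail for $Z=\ell_2$, by parts (2)--(4) of Theorem~\ref{thm:general} below. There is one discrepancy. Theorem~\ref{thm:linear} asks for extensions to all superspaces of $\mathcal F(Z)$, whereas the extension property involves only those of the form $\mathcal F(W)$. The ``only if'' direction should therefore survive, and the ``if'' direction is in doubt. This is what happens,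 so the conjecture is false.

To state the results we measure the Hilbert--Schmidt property by
\[
h(X)=\sup\bigl\{\|BA\|_{HS}:\ A\colon H\to X,\ B\colon X\to H',\ \|A\|\le1,\ \|B\|\le1\bigr\}\in[0,\infty],
\]
the supremum being over all Hilbert spaces $H,H'$. A \emph{$\lambda$-copy} of a normed space $Y$ in $X$ is a linear map $j\colon Y\to X$ with $\lambda^{-1}\|y\|\le\|jy\|\le\|y\|$ for all $y$; an isomorphism $V$ of $Y$ onto a subspace of $X$ becomes a $\|V\|\|V^{-1}\|$-copy after division by $\|V\|$. For $p\in\{1,\infty\}$ we say that $X$ \emph{contains the $\ell_p^n$ uniformly} if for some $\lambda<\infty$ it contains a $\lambda$-copy of $\ell_p^n$ for every $n$. The space $X$ has \emph{finite cotype} if there are $q,c<\infty$ such that $(\sum_i\|x_i\|^q)^{1/q}\le c\,(\mathbb E\|\sum_i\epsilon_ix_i\|^2)^{1/2}$ for all finite families $(x_i)$ in $X$, where the $\epsilon_i$ are independent random signs. Logarithms are natural.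

\begin{theorem}[The ``only if'' direction holds]\label{thm:onlyif}
If $\mathcal F(Z)$ is a Hilbert--Schmidt space, then $h(\mathcal F(Z))<\infty$ and $Z$ has the extension property with $C=h(\mathcal F(Z))$. The same bound holds for extensions to an arbitrary metric space that contains $Z$ isometrically.
\end{theorem}

\begin{theorem}[The ``if'' direction fails]\label{thm:counter}
The space $\ell_\infty$ has the extension property with $C=1$, but $\mathcal F(\ell_\infty)$ is not a Hilbert--Schmidt space. Quantitatively, $\ell_\infty^d$ has the extension property with $C=1$, while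
\[
h(\mathcal F(\ell_\infty^d))\ \ge\ \frac16\sqrt{\frac d{\log(2d)}}\qquad(d\ge2).
\]
\end{theorem}

\begin{theorem}\label{thm:general}
Let $Z$ be a nonzero Banach space.
\begin{enumerate}
\item[(1)] If $\mathcal F(Z)$ is a Hilbert--Schmidt space, then it does not contain the $\ell_\infty^n$ uniformly; hence it has finite cotype.
\item[(2)] If $\dim Z=\infty$, then $\mathcal F(Z)$ is not a Hilbert--Schmidt space. So the ``if'' direction fails for every infinite-dimensional $Z$ with the extension property, for example for $\ell_\infty(\Gamma)$ with $\Gamma$ infinite, for $c_0$, and for $C(K)$ with $K$ an infinite compact metric space.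
\item[(3)] Every finite-dimensional $Z$ has the extension property, and $\mathcal F(\mathbb R)$ is a Hilbert--Schmidt space.
\item[(4)] If $Z$ has the extension property, then $Z$ is a Hilbert--Schmidt space.
\end{enumerate}
\end{theorem}

Parts (2)--(4) form a chain:
\[
\begin{aligned}
\mathcal F(Z)\text{ Hilbert--Schmidt}\ &\Longrightarrow\ \dim Z<\infty\ \Longrightarrow\ \text{extension property}\\
&\Longrightarrow\ Z\text{ Hilbert--Schmidt}.
\end{aligned}
\]
The first two arrows give the ``only if'' direction a second time, but the direct proof of Theorem~\ref{thm:onlyif} is much shorter and identifies the constant. For $\dim Z=1$ the conjectured equivalence holds. For $\dim Z=d$ with $2\le d<\infty$ the extension property holds and $\mathcal F(Z)$ is isomorphic to $\mathcal F(\mathbb R^d)$ by (F4) below, so the equivalence amounts to the statement that $\mathcal F(\mathbb R^d)$ is a Hilbert--Schmidt space. We do not decide this; by part (1), it would force $\mathcal F(\mathbb R^d)$ to have finite cotype. What Theorem~\ref{thm:counter} does show in finite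 dimensions is that $h(\mathcal F(Z))$ is not bounded by any function of the extension constant $C$.

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:extend} contains the positive extension results. Section~\ref{sec:average} introduces averaging over a subspace, which extracts linear maps from Lipschitz maps. The core of the paper is Section~\ref{sec:cube}, where copies of $\ell_\infty^n$ in $\mathcal F(Z)$ are shown to make $h(\mathcal F(Z))$ large. Section~\ref{sec:infinite} treats all infinite-dimensional $Z$.

\section{Hilbert--Schmidt spaces and free spaces}\label{sec:tools}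

\subsection{The constant $h$}

By homogeneity, $\|BA\|_{HS}\le h(X)\|A\|\|B\|$ whenever $h(X)<\infty$.

\begin{lemma}\label{lem:h}
Let $X$ and $Y$ be nonzero Banach spaces.
\begin{enumerate}
\item[(a)] $X$ is a Hilbert--Schmidt space if and only if $h(X)<\infty$.
\item[(b)] If $J\colon Y\to X$ and $Q\colon X\to Y$ are bounded operators with $QJ=\mathrm{id}_Y$, then $h(Y)\le\|J\|\|Q\|\,h(X)$.
\item[(c)] $1\le h(X)\le\sqrt{\dim X}$, and $h(\ell_2^n)=\sqrt n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $h(X)<\infty$, every product $BA$ has finite Hilbert--Schmidt norm. Suppose that $h(X)=\infty$. Choose $A_k\colon H_k\to X$ and $B_k\colon X\to H_k'$ of norm at most $1$ with $\|B_kA_k\|_{HS}\ge8^k$, $k\ge1$. On the Hilbert sums $H=(\bigoplus_kH_k)_2$ and $H'=(\bigoplus_kH_k')_2$ define $A(v_k)_k=\sum_k2^{-k}A_kv_k$ and $Bx=(2^{-k}B_kx)_k$. Both operators have norm at most $(\sum_k4^{-k})^{1/2}\le1$. The block of $BA$ from $H_k$ to $H_k'$ is $4^{-k}B_kA_k$, so $\|BA\|_{HS}\ge4^{-k}8^k=2^k$ for every $k$, and $X$ is not a Hilbert--Schmidt space.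

(b) If $A\colon H\to Y$ and $B\colon Y\to H'$, then $BA=(BQ)(JA)$ factors through $X$.

(c) For the lower bound take $H=H'=\mathbb R$, $At=tx$ with $\|x\|=1$, and $B$ a functional of norm $1$ with $Bx=1$. For the upper bound, $BA$ has norm at most $1$ and vanishes on the subspace $\ker A$, whose codimension is at most $\dim X$; compute $\|BA\|_{HS}$ in a basis adapted to $\ker A$. Finally, the identity $I_n$ of $\ell_2^n$ has $\|I_n\|_{HS}=\sqrt n$.
\end{proof}

By (a) and (b), the Hilbert--Schmidt property passes to isomorphic spaces and to complemented subspaces. Our lower bounds for $h(\mathcal F(Z))$ will come from factoring a multiple of $I_n$ through $\mathcal F(Z)$ or its bidual.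

\subsection{Two-summing operators}

Given $x_1,\dots,x_n\in X$, the operator $A\colon\ell_2^n\to X$ with $Ae_i=x_i$ has norm
\[
\|A\|=\sup_{\|x^*\|\le1}\ \sup_{\|a\|_2\le1}\ \sum_ia_ix^*(x_i)=\sup_{\|x^*\|\le1}\Bigl(\sum_ix^*(x_i)^2\Bigr)^{1/2}.
\]
An operator $B\colon X\to Y$ is \emph{$2$-summing} if there is $c<\infty$ such that $(\sum_i\|Bx_i\|^2)^{1/2}\le c\sup_{\|x^*\|\le1}(\sum_ix^*(x_i)^2)^{1/2}$ for all finite families $(x_i)$; the least such $c$ is $\pi_2(B)$, and families with one element give $\|B\|\le\pi_2(B)$. If $Y=H'$ is a Hilbert space, the left-hand side is $\|BA\|_{HS}$. Since the Hilbert--Schmidt norm of an operator on $H$ is the supremum of those of its restrictions to finite-dimensional subspaces, we obtain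
\begin{equation}\label{eq:pi2}
\pi_2(B)=\sup_{A\colon H\to X,\ \|A\|\le1}\|BA\|_{HS},\qquad h(X)=\sup_{B\colon X\to H',\ \|B\|\le1}\pi_2(B).
\end{equation}
We use two classical theorems.
\begin{enumerate}
\item[(S1)] \emph{$\Pi_2$-extension theorem} \cite[Theorem~4.15]{DJT}. If $X$ is a closed subspace of $X_1$ and $B\colon X\to Y$ is $2$-summing, then $B$ has an extension $B_1\colon X_1\to Y$ with $\pi_2(B_1)=\pi_2(B)$.
\item[(S2)] \emph{Grothendieck's theorem.} Every bounded operator from a space $L_1(\mu)$ to a Hilbert space is $1$-summing (the definition above with the exponent $2$ replaced by $1$), hence $2$-summing.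
\end{enumerate}
By (S2) and \eqref{eq:pi2}, $\|BA\|_{HS}\le\pi_2(B)\|A\|<\infty$ for every factorization through $L_1(\mu)$; thus $L_1(\mu)$ is a Hilbert--Schmidt space.

\subsection{Local reflexivity}

Several of our constructions produce elements of $\mathcal F(Z)^{**}$ rather than of $\mathcal F(Z)$. They are brought down by the \emph{principle of local reflexivity} (Lindenstrauss--Rosenthal, Johnson--Rosenthal--Zippin): if $E\subset X^{**}$ and $E_*\subset X^*$ are finite-dimensional subspaces and $0<\varepsilon<1$, there is a linear map $u\colon E\to X$ with $(1-\varepsilon)\|\xi\|\le\|u\xi\|\le(1+\varepsilon)\|\xi\|$ and $x^*(u\xi)=\xi(x^*)$ for all $\xi\in E$, $x^*\in E_*$.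

\begin{lemma}\label{lem:plr}
Let $X$ be a Banach space.
\begin{enumerate}
\item[(a)] If $X^{**}$ contains a $\lambda$-copy of a finite-dimensional space $Y$, then $X$ contains a $\lambda'$-copy of $Y$ for every $\lambda'>\lambda$.
\item[(b)] If $h(X)<\infty$ and $A\colon\ell_2^n\to X^{**}$, $B\colon X\to\ell_2^n$ are bounded operators, then $\|B^{**}A\|_{HS}\le h(X)\|A\|\|B\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $j$ is the given copy and $E=j(Y)$, then $(1+\varepsilon)^{-1}uj$ is a $\lambda\frac{1+\varepsilon}{1-\varepsilon}$-copy of $Y$ in $X$.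

(b) Let $b_1,\dots,b_n\in X^*$ be the coordinates of $B$; the coordinates of $B^{**}\xi$ are the numbers $\xi(b_i)$. Take $E=A(\ell_2^n)$ and $E_*=\operatorname{span}\{b_i\}$. Then $b_i(uAv)=(Av)(b_i)$, that is, $B(uA)=B^{**}A$, and $\|uA\|\le(1+\varepsilon)\|A\|$. Let $\varepsilon\to0$.
\end{proof}

\subsection{Free spaces}\label{sec:free}

McShane's theorem states that a real $L$-Lipschitz function $\varphi$ on a subset $N$ of a metric space $M$ has the $L$-Lipschitz extension $w\mapsto\inf_{x\in N}(\varphi(x)+L\,d(w,x))$. We need four facts.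

\begin{enumerate}
\item[(F1)] \emph{Linearization.} Every Lipschitz map $g\colon M\to X$ into a Banach space with $g(0)=0$ has a unique bounded linear $\hat g\colon\mathcal F(M)\to X$ with $\hat g(\delta_x)=g(x)$, and $\|\hat g\|=\operatorname{Lip}(g)$. Conversely, if $u\colon\mathcal F(M)\to X$ is bounded and linear, then $x\mapsto u(\delta_x)$ is $\|u\|$-Lipschitz and vanishes at $0$. In particular, $\mathcal F(M)^*=\operatorname{Lip}_0(M)$.
\item[(F2)] \emph{Subsets.} If $0\in N\subset M$, then $\mathcal F(N)\subset\mathcal F(M)$ isometrically.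
\item[(F3)] \emph{Translations.} For $p\in Z$ there is a linear isometry $\tau_p$ of $\mathcal F(Z)$ into itself with $\tau_p\delta_x=\delta_{x+p}-\delta_p$.
\item[(F4)] \emph{Isomorphisms.} A linear isomorphism $V\colon Y\to E$ of normed spaces induces an isomorphism $V_\#\colon\mathcal F(Y)\to\mathcal F(E)$, $V_\#\delta_y=\delta_{Vy}$, with $\|V_\#\|\|V_\#^{-1}\|\le\|V\|\|V^{-1}\|$.
\end{enumerate}

For (F1), let $\xi=\sum_ia_i\delta_{x_i}$ be a finite sum. For $x^*\in X^*$ we have $x^*(\sum_ia_ig(x_i))=\xi(x^*\circ g)$, which has absolute value at most $\|\xi\|\|x^*\|\operatorname{Lip}(g)$. So $\hat g$ is well defined on finite sums, has norm at most $\operatorname{Lip}(g)$, and extends by density. The converse, and with it $\operatorname{Lip}(g)\le\|\hat g\|$, follows from $\delta_0=0$ and $\|\delta_x-\delta_y\|\le d(x,y)$. For (F2), McShane's theorem says that restriction maps the unit ball of $\operatorname{Lip}_0(M)$ onto that of $\operatorname{Lip}_0(N)$, so a finite sum $\xi$ supported in $N$ has the same norm in both spaces. For (F3), the map $\varphi\mapsto\varphi_p=\varphi(\cdot+p)-\varphi(p)$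 is an isometry of $\operatorname{Lip}_0(Z)$ onto itself and $(\tau_p\xi)(\varphi)=\xi(\varphi_p)$. For (F4), linearize the maps $y\mapsto\delta_{Vy}$ and $x\mapsto\delta_{V^{-1}x}$, which are Lipschitz with constants at most $\|V\|$ and $\|V^{-1}\|$; the linearizations are inverse to each other.

\section{Two ways to extend a Lipschitz map}\label{sec:extend}

The first way goes through the free space. Extending $f$ means extending the operator $\hat f$, operators that are $2$-summing extend to any superspace, and \eqref{eq:pi2} shows that the hypothesis makes $\hat f$ $2$-summing.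

\begin{proof}[Proof of Theorem~\ref{thm:onlyif}]
The number $h=h(\mathcal F(Z))$ is finite by Lemma~\ref{lem:h}(a). Let $M$ be a metric space containing $Z$, with the origin of $Z$ as base point, and let $f\colon Z\to\ell_2$ be Lipschitz. After subtracting a constant we may assume $f(0)=0$. By (F1) and \eqref{eq:pi2}, $\pi_2(\hat f)\le h\|\hat f\|=h\operatorname{Lip}(f)$. By (F2) and (S1), $\hat f$ extends to $u\colon\mathcal F(M)\to\ell_2$ with $\|u\|\le\pi_2(u)=\pi_2(\hat f)$. The map $F(w)=u(\delta_w)$ extends $f$, and $\operatorname{Lip}(F)\le\|u\|\le h\operatorname{Lip}(f)$ by (F1).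
\end{proof}

The second way extends the identity of $Z$ instead of $f$. It uses nothing about the target $\ell_2$, which is why it can succeed when $\mathcal F(Z)$ is far from Hilbert--Schmidt.

\begin{lemma}\label{lem:retract}
Suppose that $\iota\colon Z\to\ell_\infty(\Gamma)$ and $r\colon\ell_\infty(\Gamma)\to Z$ are Lipschitz maps with $\iota(0)=0$ and $r\circ\iota=\mathrm{id}_Z$. Then $Z$ has the extension property with $C=\operatorname{Lip}(\iota)\operatorname{Lip}(r)$.
\end{lemma}

\begin{proof}
Let $W$ be a superspace and $L=\operatorname{Lip}(\iota)$. Extend each coordinate $\iota_\gamma$ to an $L$-Lipschitz function $\tilde\iota_\gamma$ on $W$ by McShane's theorem. Since $|\tilde\iota_\gamma(w)|=|\tilde\iota_\gamma(w)-\tilde\iota_\gamma(0)|\le L\|w\|$ for all $\gamma$, the map $\tilde\iota=(\tilde\iota_\gamma)_\gamma$ takes values in $\ell_\infty(\Gamma)$, and it is $L$-Lipschitz. For Lipschitz $f\colon Z\to\ell_2$, the map $F=f\circ r\circ\tilde\iota$ extends $f$ and has the required Lipschitz constant.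
\end{proof}

A metric space is an \emph{absolute Lipschitz retract} if there is a Lipschitz retraction onto it from every metric space that contains it isometrically.

\begin{corollary}\label{cor:examples}
The following spaces have the extension property:
\begin{enumerate}
\item[(a)] $\ell_\infty(\Gamma)$, in particular $\ell_\infty$ and $\ell_\infty^d$, with $C=1$;
\item[(b)] every finite-dimensional space;
\item[(c)] every Banach space that is an absolute Lipschitz retract, in particular $c_0$ and $C(K)$ for compact metric $K$.
\end{enumerate}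
\end{corollary}

\begin{proof}
In (a) take $\iota=r=\mathrm{id}$. In (b) take $\iota=V$ and $r=V^{-1}$ for a linear isomorphism $V\colon Z\to\ell_\infty^d$. In (c) let $\Gamma$ be the unit ball of $Z^*$, let $\iota(z)=(x^*(z))_{x^*\in\Gamma}$, which is an isometric embedding, and let $r$ be a Lipschitz retraction onto $\iota(Z)$ followed by $\iota^{-1}$. The spaces $c_0$ and $C(K)$ are absolute Lipschitz retracts by a theorem of Lindenstrauss~\cite{Lin}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(3)]
The first claim is Corollary~\ref{cor:examples}(b). For the second we identify $\mathcal F(\mathbb R)$ with $L_1(\mathbb R)$, which is a Hilbert--Schmidt space by (S2). Put $\kappa_x=\mathbf 1_{[0,x]}$ for $x\ge0$ and $\kappa_x=-\mathbf 1_{[x,0]}$ for $x<0$. Lipschitz functions on $\mathbb R$ are absolutely continuous, so $\varphi\mapsto\varphi'$ is an isometry of $\operatorname{Lip}_0(\mathbb R)$ onto $L_\infty(\mathbb R)$ and $\varphi(x)=\int\kappa_x\varphi'$. Hence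
\[
\Bigl\|\sum_ia_i\delta_{x_i}\Bigr\|=\sup_{\|g\|_\infty\le1}\int\Bigl(\sum_ia_i\kappa_{x_i}\Bigr)g=\Bigl\|\sum_ia_i\kappa_{x_i}\Bigr\|_1 .
\]
The differences $\kappa_y-\kappa_x$ are the indicators of bounded intervals, whose span is dense in $L_1(\mathbb R)$. So $\delta_x\mapsto\kappa_x$ extends to an isometry of $\mathcal F(\mathbb R)$ onto $L_1(\mathbb R)$.
\end{proof}

\section{Averaging over a subspace}\label{sec:average}

To compare $Z$ with $\mathcal F(Z)$ we have to extract a linear map from a Lipschitz map. We do this by averaging increments, which needs no differentiability. An \emph{invariant mean} on an abelian group $G$ is a linear functional $\mathfrak m$ on the space of bounded real functions on $G$ such that $\mathfrak m(1)=1$, $|\mathfrak m(g)|\le\sup|g|$, and $\mathfrak m(g(\cdot+z'))=\mathfrak m(g)$ for $z'\in G$. Every abelian group has one. We write $\mathfrak m_z[g(z)]$ for $\mathfrak m(g)$. For a bounded $g$ with values in a Hilbert space $H$, the vector $\mathfrak m_z[g(z)]\in H$ is defined by $\langle\mathfrak m_z[g(z)],v\rangle=\mathfrak m_z[\langle g(z),v\rangle]$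 for $v\in H$; it is linear in $g$, invariant, equal to the constant for constant $g$, and of norm at most $\sup\|g\|$.

Let $G$ be a linear subspace of a Banach space $W$, with a fixed invariant mean $\mathfrak m$. For Lipschitz $\varphi\colon W\to H$ (often $H=\mathbb R$) put
\[
(\mathcal A_G\varphi)(x)=\mathfrak m_{z\in G}\bigl[\varphi(x+z)-\varphi(z)\bigr],\qquad x\in W;
\]
the function in brackets is bounded by $\operatorname{Lip}(\varphi)\|x\|$. For example, if $G=W=\mathbb R$ and $\varphi(x)=ax+\psi(x)$ with $\psi$ bounded and Lipschitz, then $\mathfrak m_z[\psi(x+z)]=\mathfrak m_z[\psi(z)]$ and $(\mathcal A_G\varphi)(x)=ax$: the average keeps the linear trend.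

\begin{lemma}\label{lem:average}
The map $\varphi\mapsto\mathcal A_G\varphi$ is linear and has the following properties.
\begin{enumerate}
\item[(a)] $(\mathcal A_G\varphi)(0)=0$ and $\operatorname{Lip}(\mathcal A_G\varphi)\le\operatorname{Lip}(\varphi)$.
\item[(b)] $(\mathcal A_G\varphi)(x+z')=(\mathcal A_G\varphi)(x)+(\mathcal A_G\varphi)(z')$ for $x\in W$, $z'\in G$. The restriction of $\mathcal A_G\varphi$ to $G$ is linear, of norm at most $\operatorname{Lip}(\varphi)$.
\item[(c)] If $\varphi(x+z)-\varphi(z)=a$ for all $z\in G$, then $(\mathcal A_G\varphi)(x)=a$.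
\end{enumerate}
\end{lemma}

\begin{proof}
Linearity and (c) are properties of the mean, and (a) follows from $(\mathcal A_G\varphi)(x)-(\mathcal A_G\varphi)(y)=\mathfrak m_z[\varphi(x+z)-\varphi(y+z)]$. For (b) write
\[
(\mathcal A_G\varphi)(x+z')=\mathfrak m_z[\varphi(x+z'+z)-\varphi(z'+z)]+\mathfrak m_z[\varphi(z'+z)-\varphi(z)].
\]
The first term is $(\mathcal A_G\varphi)(x)$ by invariance and the second is $(\mathcal A_G\varphi)(z')$. On $G$ the map is additive, hence homogeneous over $\mathbb Q$, and continuous by (a), hence linear.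
\end{proof}

The map $x\mapsto\delta_x$ embeds $Z$ in $\mathcal F(Z)$ nonlinearly. Averaging over all of $Z$ gives a linear embedding, at the price of passing to the bidual.

\begin{lemma}\label{lem:D}
The formula $D_y(\varphi)=(\mathcal A_Z\varphi)(y)$ defines a linear isometric embedding $D\colon Z\to\operatorname{Lip}_0(Z)^*=\mathcal F(Z)^{**}$, $y\mapsto D_y$, with $D_y(x^*)=x^*(y)$ for $x^*\in Z^*\subset\operatorname{Lip}_0(Z)$. Consequently, $\mathcal F(Z)$ contains a $\lambda$-copy of every finite-dimensional subspace of $Z$, for every $\lambda>1$.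
\end{lemma}

\begin{proof}
Lemma~\ref{lem:average}(b) with $G=W=Z$ shows that $D_y(\varphi)$ is linear in $y$ and that $|D_y(\varphi)|\le\operatorname{Lip}(\varphi)\|y\|$, so $\|D_y\|\le\|y\|$. For $x^*\in Z^*$ we have $x^*(y+z)-x^*(z)=x^*(y)$, so $D_y(x^*)=x^*(y)$ by part (c). Since $\operatorname{Lip}(x^*)=\|x^*\|$, this gives $\|D_y\|\ge\|y\|$. The last claim is Lemma~\ref{lem:plr}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(4)]
We verify condition (i) of Theorem~\ref{thm:linear}. Let $u\colon Z\to\ell_2$ be bounded and linear, let $W$ be a superspace, and let $F\colon W\to\ell_2$ be a Lipschitz extension of $u$. The map $\mathcal A_WF$ is linear, but it need not extend $u$, because the increments $F(v+z')-F(v)$, $z'\in Z$, are known only for $v\in Z$. We therefore average along $Z$ first. Let $F_1=\mathcal A_ZF\colon W\to\ell_2$. For $z,z'\in Z$ we have $F(z'+z)-F(z)=u(z')$, so $F_1(z')=u(z')$ by Lemma~\ref{lem:average}(c). By part (b), $F_1(v+z')-F_1(v)=u(z')$ now holds for all $v\in W$. Hence $\mathcal A_WF_1$ agrees with $u$ on $Z$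 by part (c), and it is a bounded linear operator on $W$ by part (b) with $G=W$.
\end{proof}

\section{Copies of $\ell_\infty^n$ in a free space}\label{sec:cube}

By Lemma~\ref{lem:D}, $\mathcal F(\ell_\infty)$ contains almost isometric copies of all $\ell_\infty^n$. In a general Banach space this is no obstruction to the Hilbert--Schmidt property: $\ell_\infty$ itself is a Hilbert--Schmidt space by Corollary~\ref{cor:examples}(a) and Theorem~\ref{thm:general}(4), and $h(\ell_\infty^n)\le h(\ell_\infty)<\infty$ by Lemma~\ref{lem:h}(b). So Theorem~\ref{thm:general}(1) must use the structure of $\mathcal F(Z)$. The structure it uses is (F3): a copy of $\ell_\infty^n$ can be translated to many far-apart places, and the translates add up like the summands of the space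
\[
\ell_1^m(\ell_\infty^n)=\Bigl\{(y_1,\dots,y_m):\ y_i\in\ell_\infty^n\Bigr\},\qquad\|(y_i)_i\|=\sum_{i=1}^m\|y_i\|_\infty .
\]
We first show that $h$ is large for this space and then find the space inside $\mathcal F(Z)$.

\subsection{The space $\ell_1^m(\ell_\infty^n)$}

Let $O_1,\dots,O_m$ be orthogonal $n\times n$ matrices. Define $A\colon\ell_2^n\to\ell_1^m(\ell_\infty^n)$ and $B\colon\ell_1^m(\ell_\infty^n)\to\ell_2^n$ by
\[
Av=\Bigl(\frac1mO_iv\Bigr)_{i=1}^m,\qquad B(y_i)_i=n^{-1/2}\sum_{i=1}^mO_i^{-1}y_i .
\]
Then $\|B\|\le1$, because $\|O_i^{-1}y_i\|_2=\|y_i\|_2\le\sqrt n\,\|y_i\|_\infty$, and $BA=n^{-1/2}I_n$ has Hilbert--Schmidt norm $1$. Therefore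
\begin{equation}\label{eq:alpha}
h(\ell_1^m(\ell_\infty^n))\ge\frac1\alpha,\qquad\text{where }\ \alpha=\|A\|=\max_{\|v\|_2=1}\frac1m\sum_{i=1}^m\|O_iv\|_\infty .
\end{equation}
For $m=1$ nothing is gained, since $v=O_1^{-1}e_1$ gives $\alpha=1$. With several matrices, a unit vector that one $O_i$ sends to a coordinate axis is spread out by the others, and the $\ell_1$-norm charges only the average.

\begin{example}\label{ex:two}
Let $n=m=2$, $O_1=I_2$ and $O_2=2^{-1/2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$. Then $\|O_1v\|_\infty=\max(|v_1|,|v_2|)$ and $\|O_2v\|_\infty=2^{-1/2}(|v_1|+|v_2|)$. Both quantities are unchanged by sign changes and by interchanging the coordinates, so we may take $v=(\cos\theta,\sin\theta)$ with $0\le\theta\le\pi/4$. The average is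
\[
\tfrac12\bigl(\cos\theta+\cos(\tfrac\pi4-\theta)\bigr)=\cos\tfrac\pi8\,\cos(\theta-\tfrac\pi8),
\]
so $\alpha=\cos(\pi/8)$ and $h(\ell_1^2(\ell_\infty^2))\ge1/\cos(\pi/8)>1$. One summand cannot achieve this: $h(\ell_\infty^2)=1$. Indeed, $(s,t)\mapsto(s+t,s-t)$ is an isometry of $\ell_1^2$ onto $\ell_\infty^2$. If $B_0\colon\ell_1^2\to H'$ has norm at most $1$ and $\rho=\langle B_0e_1,B_0e_2\rangle\in[-1,1]$, then
\[
\|B_0(s,t)\|^2\le s^2+t^2+2\rho st=\tfrac{1+\rho}2(s+t)^2+\tfrac{1-\rho}2(s-t)^2 .
\]
The functionals $s\pm t$ have norm $1$ on $\ell_1^2$, so summing over a finite family gives $\pi_2(B_0)\le1$; now use \eqref{eq:pi2} and Lemma~\ref{lem:h}(c).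
\end{example}

The inequality $\|y\|_\infty\ge n^{-1/2}\|y\|_2$ gives $\alpha\ge n^{-1/2}$ for every choice of matrices. Random signs followed by a matrix with entries $\pm n^{-1/2}$ come within a factor $\sqrt{2\log(2n)}$ of this bound.

\begin{lemma}\label{lem:hadamard}
If $n$ is a power of $2$ and $m=2^n$, then $h(\ell_1^m(\ell_\infty^n))\ge\sqrt{n/(2\log(2n))}$.
\end{lemma}

\begin{proof}
The normalized Walsh--Hadamard matrices are given by
\[
\Omega_1=(1),\qquad\Omega_{2n}=2^{-1/2}\begin{pmatrix}\Omega_n&\Omega_n\\ \Omega_n&-\Omega_n\end{pmatrix}.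
\]
By induction $\Omega_n$ is orthogonal with entries $n^{-1/2}\omega_{rs}$, $\omega_{rs}=\pm1$; this is where $n$ has to be a power of $2$. Let $O_1,\dots,O_m$ be the matrices $\Omega_n\Delta_\epsilon$, where $\epsilon\in\{\pm1\}^n$ and $\Delta_\epsilon$ is the diagonal matrix with diagonal $\epsilon$. Fix $v$ with $\|v\|_2=1$, let $\epsilon$ be uniformly distributed, and put $X_r=(\Omega_n\Delta_\epsilon v)_r=n^{-1/2}\sum_s\omega_{rs}\epsilon_sv_s$. By independence and the inequality $\cosh a\le e^{a^2/2}$, for every real $t$,
\[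
\mathbb E\,e^{tX_r}=\prod_{s=1}^n\cosh(tv_s/\sqrt n)\le e^{t^2/(2n)} .
\]
For $t>0$, Jensen's inequality gives
\[
e^{t\,\mathbb E\max_r|X_r|}\le\mathbb E\,e^{t\max_r|X_r|}\le\sum_{r=1}^n\mathbb E\bigl(e^{tX_r}+e^{-tX_r}\bigr)\le2n\,e^{t^2/(2n)} .
\]
Hence $\mathbb E\max_r|X_r|\le t^{-1}\log(2n)+t/(2n)$, and $t=\sqrt{2n\log(2n)}$ turns the right-hand side into $\sqrt{2\log(2n)/n}$. The left-hand side is $\frac1m\sum_i\|O_iv\|_\infty$, so $\alpha\le\sqrt{2\log(2n)/n}$ in \eqref{eq:alpha}.
\end{proof}

\subsection{From one copy to an $\ell_1$-sum of copies}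

\begin{lemma}\label{lem:transfer}
Suppose that $\mathcal F(Z)$ contains a $\lambda$-copy of $\ell_\infty^n$. Let $m\ge1$ and $\lambda'>\lambda$. Then there are operators $J\colon\ell_1^m(\ell_\infty^n)\to\mathcal F(Z)$ and $Q\colon\mathcal F(Z)\to\ell_1^m(\ell_\infty^n)$ with $QJ=\mathrm{id}$, $\|J\|\le1$ and $\|Q\|\le3\lambda'$.
\end{lemma}

\begin{proof}
The operator $J$ will be a sum of translates of the given copy, and $\|J\|\le1$ will be the triangle inequality. The work lies in $Q$. By (F1) it is a Lipschitz map on $Z$, which near the $i$th translate must read off the $i$th summand and give $0$ in the others. For ``near'' to make sense the copy has to live on a bounded set.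

\emph{Step 1: bounded support.} Let $j_0$ be the given copy and let $0<\eta<\lambda^{-1}$. Choose finite linear combinations $\xi_1,\dots,\xi_n$ of evaluation functionals with $\|\xi_k-j_0e_k\|\le\eta/n$. Then $\|\sum_ky_k\xi_k-j_0y\|\le\eta\|y\|_\infty$, so
\[
(\lambda^{-1}-\eta)\|y\|_\infty\le\Bigl\|\sum_ky_k\xi_k\Bigr\|\le(1+\eta)\|y\|_\infty .
\]
For small $\eta$ we have $(1+\eta)/(\lambda^{-1}-\eta)\le\lambda'$, and then $jy=(1+\eta)^{-1}\sum_ky_k\xi_k$ is a $\lambda'$-copy whose range lies in $\operatorname{span}\{\delta_x:\|x\|\le R\}$ for some $R>0$.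

\emph{Step 2: a left inverse.} The functionals $jy\mapsto y_k$ on the range of $j$ have norm at most $\lambda'$. Extend them by the Hahn--Banach theorem to elements $g_k$ of $\mathcal F(Z)^*=\operatorname{Lip}_0(Z)$ with $\operatorname{Lip}(g_k)\le\lambda'$. The map $g=(g_1,\dots,g_n)\colon Z\to\ell_\infty^n$ is $\lambda'$-Lipschitz, $g(0)=0$, and $\hat g\,j=\mathrm{id}$. Here it matters that the space is $\ell_\infty^n$: the maximum norm lets us extend coordinate by coordinate without loss.

\emph{Step 3: cutoff.} Let $\chi(x)=\max(0,\min(1,2-\|x\|/R))$, which is $R^{-1}$-Lipschitz, and $\tilde g=\chi g$. Then $\tilde g(x)=g(x)$ for $\|x\|\le R$ and $\tilde g(x)=0$ for $\|x\|\ge2R$. We claim that $\operatorname{Lip}(\tilde g)\le3\lambda'$. If $\|x\|,\|y\|>2R$, both values vanish. Otherwise we may assume $\|y\|\le2R$; then $\|g(y)\|_\infty\le2R\lambda'$ and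
\[
\begin{aligned}
\|\tilde g(x)-\tilde g(y)\|_\infty&\le\chi(x)\|g(x)-g(y)\|_\infty+|\chi(x)-\chi(y)|\,\|g(y)\|_\infty\\
&\le\lambda'\|x-y\|+R^{-1}\|x-y\|\cdot2R\lambda' .
\end{aligned}
\]

\emph{Step 4: gluing.} Fix a unit vector $e\in Z$, which exists because $Z\ne0$. For $1\le i\le m$ let $p_i=5Ri\,e$, let $U_i$ be the closed ball of radius $2R$ about $p_i$, and let $\Phi_i(x)=\tilde g(x-p_i)$. The points $0,p_1,\dots,p_m$ are at mutual distance at least $5R$, so the balls $U_i$ are pairwise disjoint and do not contain $0$. Each $\Phi_i$ is $3\lambda'$-Lipschitz and vanishes where $\|x-p_i\|\ge2R$. Let $\Phi=(\Phi_1,\dots,\Phi_m)\colon Z\to\ell_1^m(\ell_\infty^n)$; then $\Phi(0)=0$. We show that $\operatorname{Lip}(\Phi)\le3\lambda'$, with no dependence on $m$. If $x$ and $y$ do not lie in two different balls, there is an index $i$ such that $x,y\notin U_l$ for all $l\ne i$, and $\|\Phi(x)-\Phi(y)\|=\|\Phi_i(x)-\Phi_i(y)\|_\infty\le3\lambda'\|x-y\|$. If $x\in U_i$ and $y\in U_k$ with $i\ne k$, then $\|x-p_i\|\le2R<\|y-p_i\|$, so the segment $[x,y]$ contains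 a point $w$ with $\|w-p_i\|=2R$. We have $\Phi_i(w)=0$, and $\Phi_k(w)=0$ because $w\in U_i$. Hence
\[
\begin{aligned}
\|\Phi(x)-\Phi(y)\|&=\|\Phi_i(x)-\Phi_i(w)\|_\infty+\|\Phi_k(w)-\Phi_k(y)\|_\infty\\
&\le3\lambda'(\|x-w\|+\|w-y\|)=3\lambda'\|x-y\| .
\end{aligned}
\]

\emph{Step 5: the operators.} Let $Q=\hat\Phi$ and $J(y_i)_i=\sum_i\tau_{p_i}jy_i$. Then $\|Q\|\le3\lambda'$ by (F1), and $\|J(y_i)_i\|\le\sum_i\|jy_i\|\le\sum_i\|y_i\|_\infty$ by (F3). For $\|x\|\le R$ both $x+p_i$ and $p_i$ lie in $U_i$, so $Q\tau_{p_i}\delta_x=\Phi(x+p_i)-\Phi(p_i)$ has $i$th component $\tilde g(x)-\tilde g(0)=g(x)=\hat g(\delta_x)$ and all other components $0$. By Step 1 and linearity, $Q\tau_{p_i}jy$ has $i$th component $\hat gjy=y$ and all other components $0$. Summing over $i$ gives $QJ=\mathrm{id}$.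
\end{proof}

Lemmas~\ref{lem:h}(b), \ref{lem:hadamard} and~\ref{lem:transfer}, with $\lambda'\to\lambda$, give the key estimate.

\begin{proposition}\label{prop:key}
Let $n$ be a power of $2$. If $\mathcal F(Z)$ contains a $\lambda$-copy of $\ell_\infty^n$, then
\[
h(\mathcal F(Z))\ \ge\ \frac1{3\lambda}\sqrt{\frac n{2\log(2n)}} .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general}(1)]
If $\mathcal F(Z)$ contains a $\lambda$-copy of $\ell_\infty^n$ for every $n$, then Proposition~\ref{prop:key} with $n=2^k\to\infty$ gives $h(\mathcal F(Z))=\infty$, and $\mathcal F(Z)$ is not a Hilbert--Schmidt space by Lemma~\ref{lem:h}(a). By the Maurey--Pisier theorem, a Banach space that does not contain the $\ell_\infty^n$ uniformly has finite cotype.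
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The extension property with $C=1$ is Corollary~\ref{cor:examples}(a). The space $\ell_\infty$ contains every $\ell_\infty^n$ isometrically, so $\mathcal F(\ell_\infty)$ contains the $\ell_\infty^n$ uniformly by Lemma~\ref{lem:D}, and it is not a Hilbert--Schmidt space by Theorem~\ref{thm:general}(1). For $d\ge2$ let $n$ be the largest power of $2$ with $n\le d$; then $d/2\le n\le d$ and $\ell_\infty^n\subset\ell_\infty^d$ isometrically. Lemma~\ref{lem:D} and Proposition~\ref{prop:key}, with $\lambda\to1$, give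
\[
h(\mathcal F(\ell_\infty^d))\ge\frac13\sqrt{\frac n{2\log(2n)}}\ge\frac13\sqrt{\frac d{4\log(2d)}}=\frac16\sqrt{\frac d{\log(2d)}} .\qedhere
\]
\end{proof}

\section{Infinite-dimensional spaces}\label{sec:infinite}

For Theorem~\ref{thm:general}(2) we distinguish two cases. If $Z$ does not contain the $\ell_1^n$ uniformly, it contains uniformly complemented copies of $\ell_2^n$, and Lemma~\ref{lem:D} carries them to $\mathcal F(Z)^{**}$. The other case is typified by $Z=\ell_1$, where the subspaces supplied by Lemma~\ref{lem:D} are of no use. Indeed, $\ell_1$ is a Hilbert--Schmidt space by (S2), so it has no uniformly complemented $\ell_2^n$ by Lemma~\ref{lem:h}. Nor does it contain the $\ell_\infty^n$ uniformly, being a subspace of $L_1(\mathbb R)=\mathcal F(\mathbb R)$, to which parts (1) and (3) of Theorem~\ref{thm:general} apply. The copies of $\ell_\infty^N$ in $\mathcal F(\ell_1)$ must therefore be nonlinear in origin. They come from the fact that $\ell_\infty^N$ is a \emph{quotient} of $\ell_1^{2^N}$.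

\subsection{The quotient map and the difficulty}

Fix $N$, let $\Sigma=\{\pm1\}^N$, and let $Y=\ell_1^\Sigma$ with unit vector basis $(e_\sigma)_{\sigma\in\Sigma}$. Let $T\colon Y\to\ell_\infty^N$ be the linear map with $Te_\sigma=\sigma$ and let $G=\ker T$. The closed unit ball of $Y$ is the convex hull of the vectors $\pm e_\sigma$, so $T$ maps it onto the convex hull of $\Sigma$, which is the closed unit ball of $\ell_\infty^N$. Thus $\|T\|\le1$, and
\begin{equation}\label{eq:lift}
\text{for every }a\in\ell_\infty^N\text{ there is }b\in Y\text{ with }Tb=a\text{ and }\|b\|\le\|a\|_\infty .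
\end{equation}
The linear map $Sy=2^{-N}\sum_\sigma\langle\sigma,y\rangle e_\sigma$ is a right inverse of $T$: since $2^{-N}\sum_\sigma\sigma_k\sigma_l$ equals $1$ for $k=l$ and $0$ otherwise, $TSy=2^{-N}\sum_\sigma\langle\sigma,y\rangle\sigma=y$.

We want $N$ functionals on $\operatorname{Lip}_0(Y)$ that span $\ell_\infty^N$. The plan is to turn $\varphi\in\operatorname{Lip}_0(Y)$ into a Lipschitz function on $\ell_\infty^N$ and to apply suitable functionals there. The function $\varphi\circ S$ will not do. Its Lipschitz constant involves $\|S\|$, which is unbounded in $N$: the inequalities $\|y\|_\infty=\|TSy\|_\infty\le\|Sy\|\le\|S\|\|y\|_\infty$ exhibit an $\|S\|$-copy of $\ell_\infty^N$ in $\ell_1$. A $G$-invariant function, on the other hand, descends to $\ell_\infty^N$ with the same Lipschitz constant by \eqref{eq:lift}. By Lemma~\ref{lem:average}(b), $\mathcal A_G\varphi$ is $G$-invariant up to a linear functional, whose extension from $G$ to $Y$ we cannot choose linearly in $\varphi$ with control of the norm. The way out is to use functionals on $\ell_\infty^N$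 that vanish on linear functions.

\subsection{Second differences on the cube}

The simplest such functionals are $\rho_k(\Psi)=\frac12\Psi(e_k)+\frac12\Psi(-e_k)-\Psi(0)$. They vanish on linear functions and are biorthogonal to the functions $|y_l|$. But they do not behave like the basis of $\ell_\infty^N$: for the $1$-Lipschitz function $\Psi(y)=\|y\|_\infty$ one has $\sum_k\rho_k(\Psi)=N$. The reason is that at the origin $\Psi$ bends in all $N$ directions at once. At a point of differentiability the partial derivatives are tied together by the Lipschitz condition, so we average the second difference over the cube. For continuous $\Psi\colon\mathbb R^N\to\mathbb R$ let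
\[
\nu_k(\Psi)=2^{-N}\int_{[-1,1]^N}\Bigl[\tfrac12\Psi(y^{k,1})+\tfrac12\Psi(y^{k,-1})-\Psi(y^{k,0})\Bigr]dy,
\]
where $y^{k,t}$ is $y$ with its $k$th coordinate replaced by $t$.

\begin{lemma}\label{lem:nu}
The functionals $\nu_k$ are linear and vanish on linear functions. For $\Psi_l(y)=|y_l|$, $\nu_k(\Psi_l)$ equals $1$ if $k=l$ and $0$ otherwise. If $\Psi$ is $L$-Lipschitz on $\ell_\infty^N$, then $|\sum_kc_k\nu_k(\Psi)|\le L\max_k|c_k|$ for all real $c_k$.
\end{lemma}

\begin{proof}
The integrand vanishes for linear $\Psi$ because $y^{k,0}$ is the midpoint of $y^{k,1}$ and $y^{k,-1}$. For $\Psi_l$ it equals $\frac12+\frac12-0=1$ if $k=l$ and $\frac12|y_l|+\frac12|y_l|-|y_l|=0$ if $k\ne l$. Let $\Psi$ be $L$-Lipschitz. The integrand does not depend on $y_k$, so its integral over $y_k\in[-1,1]$ is twice its value. Since $t\mapsto\Psi(y^{k,t})$ is absolutely continuous, this equals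
\[
[\Psi(y^{k,1})-\Psi(y^{k,0})]-[\Psi(y^{k,0})-\Psi(y^{k,-1})]=\int_{-1}^1\operatorname{sgn}(t)\,\partial_k\Psi(y^{k,t})\,dt .
\]
By Fubini's theorem, $\nu_k(\Psi)=2^{-N}\int_{[-1,1]^N}\operatorname{sgn}(y_k)\,\partial_k\Psi(y)\,dy$. By Rademacher's theorem, a Lipschitz function on $\mathbb R^N$ is differentiable almost everywhere. At a point $y$ of differentiability, $\sum_kc_k\operatorname{sgn}(y_k)\,\partial_k\Psi(y)$ is the derivative of $\Psi$ in the direction $a=(c_k\operatorname{sgn}(y_k))_k$, so its absolute value is at most $L\|a\|_\infty\le L\max_k|c_k|$. The cube has volume $2^N$.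
\end{proof}

For $\Psi(y)=\|y\|_\infty$, at almost every $y$ only the coordinate of largest modulus contributes, $\sum_k\operatorname{sgn}(y_k)\,\partial_k\Psi(y)=1$, and $\sum_k\nu_k(\Psi)=1$ in place of $N$.

\subsection{Copies of $\ell_\infty^N$ in the free space over $\ell_1^{2^N}$}

\begin{lemma}\label{lem:ell1}
There are $\Theta_1,\dots,\Theta_N\in\operatorname{Lip}_0(Y)^*=\mathcal F(Y)^{**}$ such that
\[
\max_k|c_k|\le\Bigl\|\sum_kc_k\Theta_k\Bigr\|\le2\max_k|c_k|
\]
for all real $c_k$. Hence $\mathcal F(Y)$ contains a $\lambda$-copy of $\ell_\infty^N$ for every $\lambda>2$.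
\end{lemma}

\begin{proof}
Define $\Theta_k(\varphi)=\nu_k((\mathcal A_G\varphi)\circ S)$, which is linear in $\varphi\in\operatorname{Lip}_0(Y)$.

\emph{Upper bound.} Let $\operatorname{Lip}(\varphi)\le1$. By Lemma~\ref{lem:average}(b), the restriction of $\mathcal A_G\varphi$ to $G$ is a linear functional of norm at most $1$; let $\Lambda\in Y^*$ be an extension with $\|\Lambda\|\le1$. The function $\psi=\mathcal A_G\varphi-\Lambda$ is $2$-Lipschitz, and for $x\in Y$, $z\in G$,
\[
\psi(x+z)=(\mathcal A_G\varphi)(x)+(\mathcal A_G\varphi)(z)-\Lambda x-\Lambda z=\psi(x).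
\]
As $T$ is onto with kernel $G$, there is a function $\Psi$ on $\ell_\infty^N$ with $\psi=\Psi\circ T$. It is $2$-Lipschitz: given $y,y'\in\ell_\infty^N$, take $x$ with $Tx=y'$ and $b$ as in \eqref{eq:lift} for $a=y-y'$; then $|\Psi(y)-\Psi(y')|=|\psi(x+b)-\psi(x)|\le2\|b\|\le2\|y-y'\|_\infty$. Since $TS=\mathrm{id}$, we have $(\mathcal A_G\varphi)\circ S=\Psi+\Lambda\circ S$, and $\nu_k$ vanishes on the linear function $\Lambda\circ S$. Thus $\Theta_k(\varphi)=\nu_k(\Psi)$, and Lemma~\ref{lem:nu} gives $|\sum_kc_k\Theta_k(\varphi)|\le2\max_k|c_k|$. In particular each $\Theta_k$ is bounded. Neither the choice of $\Lambda$ nor the norm of $S$ enters the estimate.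

\emph{Lower bound.} The function $\eta_l(x)=|(Tx)_l|$ lies in the unit ball of $\operatorname{Lip}_0(Y)$ because $\|T\|\le1$. For $z\in G$ we have $\eta_l(x+z)-\eta_l(z)=\eta_l(x)$, so $\mathcal A_G\eta_l=\eta_l$ by Lemma~\ref{lem:average}(c). Moreover $\eta_l\circ S=\Psi_l$. By Lemma~\ref{lem:nu}, $\sum_kc_k\Theta_k(\eta_l)=c_l$, so $\|\sum_kc_k\Theta_k\|\ge|c_l|$ for each $l$.

The map $c\mapsto\frac12\sum_kc_k\Theta_k$ is a $2$-copy of $\ell_\infty^N$ in $\mathcal F(Y)^{**}$, and Lemma~\ref{lem:plr}(a) gives the last claim.
\end{proof}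

\subsection{The two cases}

For $f\colon\{\pm1\}^k\to Z$ let $(R_kf)(\epsilon)=\sum_{i=1}^k\epsilon_i\,\mathbb E_{\epsilon'}[\epsilon_i'f(\epsilon')]$. The space $Z$ is \emph{$K$-convex} if the operators $R_k$ are bounded uniformly in $k$ for the norms $(\mathbb E\|f(\epsilon)\|^2)^{1/2}$. We use this notion only as the link between two theorems. By Pisier's theorem~\cite{Pis}, a space that does not contain the $\ell_1^n$ uniformly is $K$-convex. By a theorem of Figiel and Tomczak-Jaegermann~\cite{FTJ}, if $Z$ is $K$-convex and infinite-dimensional, there is $c<\infty$ such that for every $n$ there are a subspace $E_n\subset Z$, an isomorphism $V\colon\ell_2^n\to E_n$ with $\|V\|\|V^{-1}\|\le2$, and a projection $P$ of $Z$ onto $E_n$ with $\|P\|\le c$.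

\begin{proof}[Proof of Theorem~\ref{thm:general}(2)]
Let $\dim Z=\infty$.

\emph{Case 1: $Z$ contains the $\ell_1^n$ uniformly}, say with constant $\lambda_0$. Fix $N$, and let $V$ be a $\lambda_0$-copy of $Y=\ell_1^{2^N}$ in $Z$ with range $E$. By (F4) and (F2), $\mathcal F(Z)\supset\mathcal F(E)$ contains a $\lambda_0$-copy of $\mathcal F(Y)$, and $\mathcal F(Y)$ contains a $3$-copy of $\ell_\infty^N$ by Lemma~\ref{lem:ell1}. The composition is a $3\lambda_0$-copy of $\ell_\infty^N$ in $\mathcal F(Z)$. As $N$ is arbitrary, $\mathcal F(Z)$ is not a Hilbert--Schmidt space by part (1).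

\emph{Case 2: $Z$ does not contain the $\ell_1^n$ uniformly.} Then the two theorems just quoted apply; this is where $\dim Z=\infty$ is used. Fix $n$ and take $E_n,V,P$ as above. Let $A=D\circ V\colon\ell_2^n\to\mathcal F(Z)^{**}$, with $D$ from Lemma~\ref{lem:D}, so that $\|A\|\le\|V\|$. Let $B\colon\mathcal F(Z)\to\ell_2^n$ be the linearization of the Lipschitz map $V^{-1}P\colon Z\to\ell_2^n$, so that $\|B\|\le c\|V^{-1}\|$. The coordinates of $B$, as elements of $\mathcal F(Z)^*=\operatorname{Lip}_0(Z)$, are the coordinates $b_1,\dots,b_n$ of $V^{-1}P$, and these lie in $Z^*$. By Lemma~\ref{lem:D},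
\[
(B^{**}Av)_i=D_{Vv}(b_i)=b_i(Vv)=(V^{-1}PVv)_i=v_i ,
\]
that is, $B^{**}A=I_n$. If $h(\mathcal F(Z))$ were finite, Lemma~\ref{lem:plr}(b) would give $\sqrt n\le2c\,h(\mathcal F(Z))$ for every $n$, which is impossible. By Lemma~\ref{lem:h}(a), $\mathcal F(Z)$ is not a Hilbert--Schmidt space.

Finally, the spaces $\ell_\infty(\Gamma)$ with $\Gamma$ infinite, $c_0$, and $C(K)$ with $K$ infinite compact metric are infinite-dimensional and have the extension property by Corollary~\ref{cor:examples}.
\end{proof}

\begin{thebibliography}{9}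

\bibitem{Cus}
Jim M. Cushing, doi:10.1007/978-81-322-3640-5,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-81-322-3640-5.pdf}.

\bibitem{DJT}
Diestel, Jarchow and Tonge, \emph{Absolutely Summing Operators}.

\bibitem{FTJ}
Figiel and Tomczak-Jaegermann, Israel J. Math. \textbf{33} (1979).

\bibitem{Lin}
Lindenstrauss, Michigan Math. J. (1964).

\bibitem{Pis}
Pisier, Ann. of Math. \textbf{115} (1982).

\end{thebibliography}
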